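# Successive supercompact cardinals $\omega_1,\omega_2,\dots$ in ZF

## 1. Ultrafilters on $P_\kappa(\lambda)$ without choice

The Axiom of Choice is not assumed in this section unless we say so. We begin with the three large cardinal notions in their ultrafilter forms.

**Definition ($P_\kappa(\lambda)$).** For ordinals $\kappa\le\lambda$ let $P_\kappa(\lambda)=\{x\subseteq\lambda:|x|<\kappa\}$. Since $x$ is a set of ordinals, $|x|<\kappa$ simply means that $x$ is in bijection with an ordinal smaller than $\kappa$.

For example, $P_{\omega_1}(\omega_2)$ is the set of countable subsets of $\omega_2$. Every ordinal $\gamma<\kappa$ is itself an element of $P_\kappa(\kappa)$ when $\kappa$ is a cardinal.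

**Definition (complete, fine, normal).** A filter is $\kappa$-complete if it is closed under intersections of fewer than $\kappa$ of its members. An ultrafilter $U$ on $P_\kappa(\lambda)$ is fine if $\{x:\alpha\in x\}\in U$ for every $\alpha<\lambda$. It is normal if every $f$ with $f(x)\in x$ for $U$-almost all $x$ is constant on a set in $U$.

Here are two examples. A principal ultrafilter, concentrated on one $x_0\in P_\kappa(\lambda)$ with $\kappa$ a cardinal, is $\kappa$-complete and normal but not fine, because $|x_0|<\kappa\le|\lambda|$ leaves some $\alpha\in\lambda\setminus x_0$. For the second example let $D$ be a nonprincipal $\kappa$-complete ultrafilter on an uncountable cardinal $\kappa$ such that every regressive function is constant on a set in $D$. Put $Y\in U$ iff $\{\gamma<\kappa:\gamma\in Y\}\in D$, for $Y\subseteq P_\kappa(\kappa)$. Then $U$ is $\kappa$-complete. It is fine, since $\{\gamma:\alpha\in\gamma\}=(\alpha,\kappa)\in D$. It is normal, since $f(\gamma)\in\gamma$ says that $f$ is regressive at $\gamma$.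

**Definition (measurable, strongly compact, supercompact).** An uncountable cardinal $\kappa$ is

- measurable if there is a nonprincipal $\kappa$-complete ultrafilter on $\kappa$;
- strongly compact if for every $\lambda\ge\kappa$ there is a $\kappa$-complete fine ultrafilter on $P_\kappa(\lambda)$;
- supercompact if for every $\lambda\ge\kappa$ there is a $\kappa$-complete fine normal ultrafilter on $P_\kappa(\lambda)$.

The first thing to try on these definitions is to compare them.

**Proposition 1 (ZF).** Every supercompact cardinal is strongly compact, and every strongly compact cardinal is measurable.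

*Proof.* The first part is trivial. For the second let $U$ be a $\kappa$-complete fine ultrafilter on $P_\kappa(\kappa)$. For $x\in P_\kappa(\kappa)$ put $g(x)=\min(\kappa\setminus x)$, which exists since $|x|<\kappa$. Then $D=\{A\subseteq\kappa:g^{-1}[A]\in U\}$ is a $\kappa$-complete ultrafilter on $\kappa$. If $g(x)=\alpha$ then $\alpha\notin x$, so $g^{-1}[\{\alpha\}]$ is disjoint from $\{x:\alpha\in x\}\in U$. Hence $\{\alpha\}\notin D$, and $D$ is nonprincipal. $\square$

**Proposition 2 (ZF).** If $\kappa$ is measurable and $\mu<\kappa$, there is no injection $e:\kappa\to P(\mu)$. In particular, under ZFC no successor cardinal is measurable.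

*Proof.* Let $D$ be a nonprincipal $\kappa$-complete ultrafilter on $\kappa$. For $\nu<\mu$ let $A_\nu$ be whichever of $\{\alpha:\nu\in e(\alpha)\}$ and its complement belongs to $D$. Then $\bigcap_{\nu<\mu}A_\nu\in D$, but all $\alpha$ in this set have the same $e(\alpha)$, so it has at most one element. This contradicts nonprincipality. Under ZFC, $\mu^+\le2^\mu$ for every infinite cardinal $\mu$. $\square$

**Definition (the first $n$).** Let $1\le n\le\omega$. "The first $n$ measurable cardinals are the first $n$ supercompact (resp. strongly compact) cardinals" means: there are at least $n$ measurable cardinals, and the increasing enumeration of the first $n$ of them coincides with the increasing enumeration of the first $n$ supercompact (resp. strongly compact) cardinals.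

For example, if $\omega_1$ and $\omega_2$ are both supercompact, then by Proposition 1 both have all three properties. No uncountable cardinal lies below $\omega_1$ or strictly between $\omega_1$ and $\omega_2$, so the statement holds for $n=2$ in both versions. By Proposition 2 choice fails in any such model.

## 2. Forcing vocabulary: closure, names, lotteries, columns, terms

Here $V\models$ ZFC. Posets are preorders with a largest element $1$.

**Definition (closure).** A poset is $\rho$-directed closed if every directed subset of size $<\rho$ has a lower bound. It is $\lambda^+$-closed if every descending sequence of length $<\lambda^+$ has a lower bound.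

The range of a descending sequence is directed, so $\lambda^+$-directed closed implies $\lambda^+$-closed. For an example, let $\mathrm{Col}(\kappa,\beta)$ be the set of partial functions from $\kappa$ to $\beta$ of size $<\kappa$, ordered by reverse inclusion. For regular $\kappa$ it is $\kappa$-directed closed: take unions. For $\beta\ge\kappa$ its generic is a surjection $\kappa\to\beta$, and it is atomless. A non-example is a finite-support product $\prod_{m<\omega}Q_m$ of nontrivial posets with least condition support finite. If $q_m\in Q_m$ is not above every element of $Q_m$ (so every condition below it has $m$ in its support), the conditions $\langle q_0,\dots,q_m\rangle$ descend without a lower bound. So this product is not even $\omega_1$-closed.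

**Definition (names for elements).** Let $P$ be a poset, $\dot Q$ a $P$-name for a poset, and $D(\dot Q)=\bigcup\{\mathrm{dom}(\sigma):\sigma\in\mathrm{dom}(\dot Q)\}$. If $\Vdash\tau\in\dot Q$, the canonical version of $\tau$ is $\{(z,p):z\in D(\dot Q),\ p\in P,\ p\Vdash z\in\tau\}$. "A name for an element of $\dot Q$" always means a canonical one, and any other name is tacitly replaced by its canonical version.

The canonical version is forced to equal $\tau$. Indeed, in $V[G]$ we have $\tau^G=\sigma^G$ for some $\sigma\in\mathrm{dom}(\dot Q)$, so every element of $\tau^G$ is $z^G$ for some $z\in D(\dot Q)$. Names forced to be equal have the same canonical version. So the names for elements of $\dot Q$ form a set of subsets of $D(\dot Q)\times P$. If $P,\dot Q\in V_\theta$ with $\theta$ a limit ordinal, this set is in $V_\theta$, and so is the two-step iteration $P*\dot Q$, whose conditions are pairs $(p,b)$ with $p\in P$ and $b$ a name for an element of $\dot Q$. As an example, if $P=\{1\}$ and $\dot Q=\check Q$, there is exactly one canonical name for each $q\in Q$.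

We use two facts.

**Fact (Abs).** Let $M\subseteq V$ be a transitive model of ZFC containing the ordinals, $P\in M$, and $\varphi$ a $\Delta_0$ statement about names in $M$. Then $p\Vdash\varphi$ over $M$ iff $p\Vdash\varphi$ over $V$. Otherwise some $q\le p$ forces $\neg\varphi$ over one of the models while $p$ forces $\varphi$ over the other; a $V$-generic $g\ni q$ is $M$-generic and makes $\varphi$ both true and false.

**Fact (Iter).** If $A$ is $\kappa$-directed closed and forces $\dot B$ to be so, then $A*\dot B$ is $\kappa$-directed closed. Let $D\subseteq A*\dot B$ be directed of size $<\kappa$, and let $a$ be a lower bound of the first coordinates. If $(a_3,b_3)\in D$ is below $(a_1,b_1),(a_2,b_2)\in D$, then $a\le a_3\Vdash b_3\le b_1,b_2$. So $a$ forces the second coordinates to be a directed set of size $<\kappa$, and there is a name $b$ that $a$ forces to be a lower bound. Then $(a,b)$ is below $D$. In the same way, a two-step iteration of $\lambda^+$-closed posets is $\lambda^+$-closed.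

**Definition (lottery sum).** For a set $F$ of names for posets, the lottery sum is $\{1\}\cup\{(\dot Q,q):\dot Q\in F,\ q\in\dot Q\}$, ordered inside each summand as in $\dot Q$, with $1$ on top and distinct summands incompatible.

For $F=\{\dot Q_0,\dot Q_1\}$ a generic filter first chooses $0$ or $1$ and then is generic for the chosen poset. If every summand is $\alpha$-directed closed, so is the lottery sum: in a directed subset any two members other than $1$ have a common lower bound in the set, so all of them lie in one summand and form a directed set there.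

**Definition (symmetric extension, column model).** Given a poset $\mathbb P$, a group $\mathcal G$ of automorphisms, and a normal filter of subgroups of $\mathcal G$, the symmetric model $N$ consists of the values of those names that are hereditarily fixed by a group in the filter. It satisfies ZF and $V\subseteq N\subseteq V[G]$. We need one kind. Let $\langle C_t:t\in\mathcal T\rangle$ be a family of atomless posets. Let $\mathbb P$ be the finite-support product of copies of $C_t$ indexed by $(t,m)\in\mathcal T\times\omega$. Let $\mathcal G$ be the group of permutations $(t,m)\mapsto(t,\pi_t(m))$ of the index set, acting by $(\pi p)(\pi\zeta)=p(\zeta)$. The filter is generated by the pointwise stabilizers $\mathrm{fix}(a)$, for finite $a\subseteq\mathcal T\times\omega$; it is normal because $\pi\,\mathrm{fix}(a)\,\pi^{-1}=\mathrm{fix}(\pi[a])$. For generic $G$ let $G_\zeta$ be the column at $\zeta$, and let $G_a=\prod_{\zeta\in a}G_\zeta$.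

The natural name of $G_a$ is fixed by $\mathrm{fix}(a)$, so $V[G_a]\subseteq N$ for finite $a$. The function
$$\mathcal X:t\mapsto\{G_{(t,m)}:m<\omega\}$$
is in $N$, since its natural name is fixed by all of $\mathcal G$. Columns at distinct indices of the same type are distinct. To see this, let $\zeta\ne\zeta'$ have type $t$ and let $p$ be a condition. Take incompatible $u,v\le p(\zeta)$. If $p(\zeta')\perp u$, replace $p(\zeta)$ by $u$; otherwise replace $p(\zeta')$ by some $w\le p(\zeta'),u$ and $p(\zeta)$ by $v$. So densely often $p(\zeta)\perp p(\zeta')$, and a filter contains no incompatible pair.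

As an example of what is not in $N$, consider the enumeration $m\mapsto G_{(t,m)}$. Suppose $\dot e$ is fixed by $\mathrm{fix}(a)$ and $p$ forces $\dot e(m)=\dot G_{(t,m)}$ for all $m$. Choose $m\ne m'$ with $(t,m),(t,m')\notin a\cup\mathrm{supp}(p)$ and let $\pi$ swap these two indices. Then $\pi p=p$ and $\pi\dot e=\dot e$, so $p\Vdash\dot e(m)=\dot G_{(t,m')}$, which contradicts distinctness.

**Lemma 3 (finitely many columns).** In a column model, every set of ordinals in $N$, and hence every $X\in N$ with $X\subseteq Y$ for some $Y\in V$, belongs to $V[G_a]$ for some finite $a$.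

*Proof.* Since $V\models$ AC, the second statement follows from the first. Let $\dot X$ be a name for $X$ fixed by $\mathrm{fix}(a)$. We claim that $p\Vdash\xi\in\dot X$ implies $p\upharpoonright a\Vdash\xi\in\dot X$. Otherwise some $q\le p\upharpoonright a$ forces $\xi\notin\dot X$. There are infinitely many columns of each type, so there is $\pi\in\mathrm{fix}(a)$ moving $\mathrm{supp}(p)\setminus a$ off $\mathrm{supp}(q)$. Then $\pi p\Vdash\xi\in\dot X$, and $\pi p$ is compatible with $q$, since $\pi p\upharpoonright a=p\upharpoonright a\ge q$ and outside $a$ the supports are disjoint. This is a contradiction. So $X=\{\xi:\exists p\in G\ (\mathrm{supp}(p)\subseteq a,\ p\Vdash\xi\in\dot X)\}\in V[G_a]$. $\square$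

**Definition (term forcing).** Let $C\in M$ be a poset and $\dot R\in M$ a $C$-name for a poset. The term forcing $R^*$ is the set of names $\tau$ in $M$ for elements of $\dot R$, ordered by $\tau\le\tau'$ iff $\Vdash_C\tau\le\tau'$.

Here is the smallest example. Let $C=\{1,p,q\}$ with $p\perp q$, and $\dot R=\check R$. A name is determined by its value $x$ when $p$ is in the generic and its value $y$ when $q$ is, so $R^*\cong R\times R$. If $K^*$ is $M$-generic for $R^*$, then evaluating all of its members by $H_1=\{1,p\}$ and by $H_2=\{1,q\}$ gives two filters on $R$ whose product is $M$-generic for $R\times R$. So a single generic for the terms yields mutually generic filters, because $H_1\neq H_2$. The proof will use this on a large scale.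

Finally we recall the textbook theorems that we use, all in ZFC.

- If $U$ is a $\kappa$-complete fine normal ultrafilter on $P_\kappa(\lambda)$, then its ultrapower embedding $j=j_U:V\to M$ has critical point $\kappa$, $j(\kappa)>\lambda$, and $M^\lambda\subseteq M$.
- Laver: if $\kappa$ is supercompact, there is $f:\kappa\to V_\kappa$ such that for every $x$ and every $\lambda\ge\max(\kappa,|\mathrm{TC}(x)|)$ there is a fine normal $\kappa$-complete ultrafilter $U$ on $P_\kappa(\lambda)$ with $j_U(f)(\kappa)=x$.
- Solovay (Jech, *Set Theory*, Thm 20.8): if $\kappa$ is strongly compact and $\lambda>\kappa$ is a singular strong limit cardinal, then $2^\lambda=\lambda^+$.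

## 3. Can the first $n$ measurable cardinals be the first $n$ supercompact cardinals?

In "On The Indestructibility Aspects Of Identity Crisis" the following is asked. For $n>2$, are the theories ZF + "the first $n$ measurable cardinals are the first $n$ supercompact cardinals" and ZF + "the first $n$ measurable cardinals are the first $n$ strongly compact cardinals" consistent, where $n\in[1,\omega]$? The cases $n=1,2$ are treated in its reference [9]. By Kimchi–Magidor, for each finite $n\ge1$ it is consistent with ZFC, relative to $n$ supercompact cardinals, that the first $n$ measurable cardinals are the first $n$ strongly compact cardinals. What remains is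

- (a) for each $n$ with $2<n\le\omega$, the theory ZF + "the first $n$ measurable cardinals are the first $n$ supercompact cardinals";
- (b) the theory ZF + "the first $\omega$ measurable cardinals are the first $\omega$ strongly compact cardinals".

Choice must fail in (a), for any $n$: under ZFC the first measurable cardinal is never supercompact. Let $\kappa$ be supercompact and $j:V\to M$ with critical point $\kappa$ and $M^{2^\kappa}\subseteq M$. By Proposition 1, $\kappa$ is measurable. A witnessing ultrafilter is a set of at most $2^\kappa$ subsets of $\kappa$, so it is in $M$, and $M$ has a measurable cardinal below $j(\kappa)$. By elementarity there is one below $\kappa$.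

**Theorem A.** Let $1\le n\le\omega$ and let $V\models$ ZFC have at least $n$ supercompact cardinals. Then some symmetric extension $N$ of $V$ (by a set forcing) satisfies ZF + "$\omega_m$ is supercompact for every $m$ with $1\le m\le n$, $m<\omega$".

**Corollary.** In $N$ the first $n$ measurable cardinals, the first $n$ strongly compact cardinals and the first $n$ supercompact cardinals coincide: they are $\omega_1,\omega_2,\dots$ ($n$ of them). Hence for every $n$ with $2<n\le\omega$ theory (a) is consistent relative to ZFC + "there are $n$ supercompact cardinals" (for $n=\omega$: infinitely many), and theory (b) is consistent relative to ZFC + "there are infinitely many supercompact cardinals".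

*Proof of the Corollary from Theorem A.* By Proposition 1 the first $n$ uncountable cardinals of $N$ have all three properties. All three properties concern uncountable cardinals only, so these are the first $n$ cardinals with each property. $\square$

The argument for (a) gives the same conclusion for all $1\le n\le\omega$. The rest of the notes proves Theorem A.

## 4. One cardinal: collapsing below $\kappa$ with finitely many columns at a time

Let $\kappa$ be supercompact in $V$. Take the column model $N$ with $C_\beta=\mathrm{Col}(\omega,\beta)$, $\omega\le\beta<\kappa$. Fix $\lambda\ge\kappa$, a fine normal $\kappa$-complete $U$ on $P_\kappa(\lambda)$, and $j=j_U:V\to M$. For finite $a$ the product $\mathbb C_a$ of the columns in $a$ is in $V_\kappa$, so $j$ is the identity on it and $j''G_a=G_a$. Hence $j$ lifts to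
$$j_a:V[G_a]\to M[G_a],\qquad j_a(\sigma^{G_a})=j(\sigma)^{G_a},$$
and clearly $j_a\subseteq j_b$ when $a\subseteq b$.

*$\kappa=\omega_1$ in $N$.* Each $\beta<\kappa$ is countable in $N$. If $e:\omega\to\kappa$ were onto and in $N$, then $e\in V[G_a]$ for some $a$, and $j_a(e):\omega\to j(\kappa)$ would be onto. But $j_a(e)(m)=j_a(e(m))=e(m)<\kappa$.

*The ultrafilter.* Let $S=P_\kappa(\lambda)^V$. For $X\in N$, $X\subseteq P_\kappa(\lambda)$, put $X\in W$ iff $j''\lambda\in j_a(X\cap S)$, for any finite $a$ with $X\cap S\in V[G_a]$. By $j_a\subseteq j_{a\cup a'}\supseteq j_{a'}$ this does not depend on $a$. Is $W$ in $N$? Let $U'=\{Y\in P(S)^V:j''\lambda\in j(Y)\}\in V$. We claim that $X\in W$ iff $X\supseteq Y$ for some $Y\in U'$. If $Y\subseteq X$ then $j(Y)\subseteq j_a(X\cap S)$. Conversely, if $X\cap S=\sigma^{G_a}$ and $j''\lambda\in j(\sigma)^{G_a}$, some $p\in G_a$ forces $j''\lambda\in j(\sigma)$ over $M$. Since $j(p)=p$, the set $Y=\{x\in S:p\Vdash x\in\sigma\}$ satisfies $j''\lambda\in j(Y)$, and $Y\subseteq X$. So $W\in N$. That $W$ is a $\kappa$-complete fine normal ultrafilter in $N$ uses nothing but the coherent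 lifts, and is the computation of Lemma 16 below. So $\omega_1$ is supercompact in $N$.

Two features made this work:

- the lifts $j_a$ cohere, that is, $a\subseteq b$ implies $j_a\subseteq j_b$;
- the lifts can be described inside $N$, without choosing anything separately for each column.

## 5. Two cardinals: three lifts that fail

Let $\kappa=\kappa_1<\kappa_2$ be supercompact. To make $\kappa_2$ the successor of $\kappa$ we need columns that collapse the ordinals $\beta\in[\kappa,\kappa_2)$ to $\kappa$. The embeddings with critical point $\kappa_2$ cause no new trouble, since all columns are in $V_{\kappa_2}$. The trouble is with $j:V\to M$ with critical point $\kappa$, which moves $\mathrm{Col}(\kappa,\beta)$.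

*No preparation.* Use columns $\mathrm{Col}(\kappa,\beta)^V$. Let $H$ be $V$-generic for it, $h=\bigcup H:\kappa\to\beta$, and suppose $j^+:V[H]\to M[\hat H]$ lifts $j$, with $\hat H$ $M$-generic for $j(\mathrm{Col}(\kappa,\beta))$. This poset is $j(\kappa)$-directed closed in $M$, so it adds no new $\kappa$-sequences of ordinals. But $j^+(h)\upharpoonright\kappa=j\circ h$. So $j\circ h\in M\subseteq V$, and $h\in V$ because $j\upharpoonright\beta\in V$ is injective. This is a contradiction. The image forcing has to add $h$ before it reaches $j(\kappa)$. This is what a Laver preparation $L_\kappa$ provides: $j(L_\kappa)$ has a stage $\kappa$ at which $\mathrm{Col}(\kappa,\beta)$ may be used.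

*One preparation for all columns.* Let $g\subseteq L_\kappa$ be generic, and use columns $\mathrm{Col}(\kappa,\beta)^{V[g]}$. One can hope to lift $j$ to $V[g][H_a]$ for each finite $a$, putting $H_a$ into stage $\kappa$ of $j(L_\kappa)$. Coherence fails at once. Let $h,h'$ be two mutually $V[g]$-generic columns. Suppose $j_1:V[g][h]\to M[\hat g][\hat h]$ and $j_2:V[g][h][h']\to M[\hat g_2][\hat h_2][\hat h_2']$ are lifts with $j_1\subseteq j_2$ and $\hat g\in V[g][h]$, the last generics being for the images of the collapses over $M[\hat g]$ and $M[\hat g_2]$. Then $\hat g_2=j_2(g)=j_1(g)=\hat g$. The product of the two image collapses is $j(\kappa)$-directed closed in $M[\hat g]$, so $j\circ h'=j_2(h')\upharpoonright\kappa$ is in $M[\hat g]\subseteq V[g][h]$. Hence $h'\in V[g][h]$, a contradiction. Nor can all columns be put into stage $\kappa$ together: their finite-support product is not even $\omega_1$-closed, by the non-example in Section 2.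

So each column must have its own preparation: a column of type $\beta$ is generic for $L_\kappa*\dot{\mathrm{Col}}(\kappa,\beta)$, and the columns are independent. Then each column $H$ is lifted on its own, by a filter $K$ that is $M[H]$-generic for some poset $\dot R^H$ (the rest of the image forcing), and adding columns does not disturb the old lifts.

*One generic for the quotient, used for all columns.* The filters $K$ must be chosen uniformly, or else $W$ will not be in $N$, and for finitely many columns they must be mutually generic. Suppose that the poset $R=\dot R^H$ were atomless, in $M$ and the same for all columns. A fixed $M$-generic $K\subseteq R$ would be uniform. But $K\times K$ is never generic for $R\times R$: the set of pairs $(x,y)$ with $x\perp y$ is dense, and $K$ contains no incompatible pair.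

The remedy is the term forcing. We choose in $V$ one $M$-generic $K^*$ for a product of term forcings, and evaluate its members separately by each column. As in the two-point example of Section 2, different columns can read different values off the same name. Lemma 12 below turns this into mutual genericity.

## 6. The lottery iteration and its tails

**Step 1: define the preparation.** The purpose is to have a single iteration in $V$ whose initial segments prepare all the $\kappa_i$.

Let $\langle\kappa_i:1\le i\le n,\ i<\omega\rangle$ be increasing supercompact cardinals of $V$, $\kappa_0=\omega$, $\kappa^*=\sup_i\kappa_i$. For $k\ge1$ fix a Laver function $f_k$ for $\kappa_k$. Put $f(\alpha)=f_k(\alpha)$ if $\kappa_{k-1}<\alpha<\kappa_k$, and $f(\alpha)=\emptyset$ for all other $\alpha$; so $f(\kappa_k)=\emptyset$. Note that $f\upharpoonright\kappa_k$ has values in $V_{\kappa_k}$. If $\mathrm{crit}(j)=\kappa_k$, then $f\upharpoonright\kappa_k$ and $f_k$ agree on $(\kappa_{k-1},\kappa_k)$, so by elementarity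
$$j(f\upharpoonright\kappa_k)(\kappa_k)=j(f_k)(\kappa_k).\tag{1}$$

**Definition (the iteration $L=L(f)$, for any function $f$ on an ordinal).** By recursion, $\alpha$ is active if

- $\alpha$ is inaccessible and $f(\alpha)=(F,\mu)$ with $\mu\ge\alpha$ an ordinal;
- $F$ is a set of $L_\alpha$-names, each forced to be an $\alpha$-directed closed poset;
- $\mu'<\alpha$ whenever $\alpha'<\alpha$ is active and $f(\alpha')=(F',\mu')$.

If $\alpha$ is active, $\dot Q_\alpha$ names the lottery sum of $F$; it is forced to be $\alpha$-directed closed. $L_\alpha$ consists of the functions $p$ whose domain $\mathrm{supp}(p)$ is a set of active ordinals $<\alpha$ with $\sup(\mathrm{supp}(p)\cap\delta)<\delta$ for every inaccessible $\delta\le\alpha$, each $p(\eta)$ being an $L_\eta$-name for an element of $\dot Q_\eta$. The order is: $p\le q$ iff $\mathrm{supp}(q)\subseteq\mathrm{supp}(p)$ and $p\upharpoonright\eta\Vdash p(\eta)\le q(\eta)$ for all $\eta\in\mathrm{supp}(q)$.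

For example, if $f$ is constantly $\emptyset$, nothing is active and every $L_\alpha$ is $\{\emptyset\}$. If only $\alpha$ is active, with $f(\alpha)=(\{\dot Q\},\mu)$, then $L_\alpha=\{\emptyset\}$, and for $\delta>\alpha$ the poset $L_\delta$ is the lottery sum of $\{\dot Q\}$, up to equivalence. In general $L_\gamma\subseteq L_\delta$ for $\gamma\le\delta$, since a support bounded by $\gamma$ is bounded in every inaccessible above $\gamma$.

**Step 2: sizes and chain condition.** We need that $L_{\kappa_i}$ is small and keeps $\kappa_i$ regular, so that $\mathrm{Col}(\kappa_i,\beta)$ behaves well after it.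

**Lemma 4.** Let $i\ge1$. Then $L_\alpha\in V_{\kappa_i}$ for $\alpha<\kappa_i$; $L_{\kappa_i}=\bigcup_{\alpha<\kappa_i}L_\alpha\subseteq V_{\kappa_i}$ and $|L_{\kappa_i}|\le\kappa_i$.

*Proof.* The first part is by induction on $\alpha$, as $f(\alpha)\in V_{\kappa_i}$ for $\alpha<\kappa_i$, $\kappa_i$ is inaccessible, and names are canonical. The rest holds since supports are bounded in the inaccessible $\kappa_i$, and $|V_{\kappa_i}|=\kappa_i$. $\square$

**Lemma 5.** For $i\ge1$, $L_{\kappa_i}$ is $\kappa_i$-c.c.; so $\kappa_i$ stays regular.

*Proof.* Let $p_\xi\in L_{\kappa_i}$ for $\xi<\kappa_i$. For inaccessible $\xi<\kappa_i$ (a stationary set, as $\kappa_i$ is measurable) we have $\sup(\mathrm{supp}(p_\xi)\cap\xi)<\xi$. By Fodor's theorem this supremum is constant on a stationary set. So there is $\gamma<\kappa_i$ with $\mathrm{supp}(p_\xi)\cap\xi\subseteq\gamma$ for stationarily many $\xi>\gamma$. As $|L_\gamma|<\kappa_i$, we may shrink to a stationary set on which $p_\xi\upharpoonright\gamma$ is constant. Choose $\xi<\xi'$ in it with $\mathrm{supp}(p_\xi)\subseteq\xi'$, which is possible since $\mathrm{supp}(p_\xi)$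 is bounded in $\kappa_i$. Below $\xi'$ the condition $p_{\xi'}$ is just $p_{\xi'}\upharpoonright\gamma=p_\xi\upharpoonright\gamma$. So $p_\xi\cup p_{\xi'}$ is a function with an allowed support, and it is a condition below both. $\square$

**Step 3: factor the iteration.** We want to see $L_\delta$ as $L_\gamma$ followed by a tail, with tails being objects of the ground model. Two remarks come first, for $\gamma\le\eta$.

(i) If $u\in L_\eta$, $r\in L_\gamma$ and $r\le u\upharpoonright\gamma$, then $r\cup u\upharpoonright[\gamma,\eta)$ is in $L_\eta$ and below $u$. Hence if $D\subseteq L_\gamma$ is dense, then $\{u\in L_\eta:u\upharpoonright\gamma\in D\}$ is dense, and a generic $G_\eta\subseteq L_\eta$ induces the generic $g=G_\eta\cap L_\gamma$ for $L_\gamma$.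

(ii) If $r''\in g$ and $r\cup s\in G_\eta$, where $r\in L_\gamma$ and $\mathrm{supp}(s)\subseteq[\gamma,\eta)$, then $r''\cup s\in G_\eta$. Take $u\in G_\eta$ below $r''$ and $r\cup s$; the definition of the order shows $u\le r''\cup s$.

**Lemma 6.** For $\gamma\le\delta$, $L_\delta$ is equivalent to $L_\gamma*\dot L_{\gamma,\delta}$, where in $V[g]$ the poset $L_{\gamma,\delta}$ consists of the tails $p\upharpoonright[\gamma,\delta)$, $p\in L_\delta$, with $s\le s'$ iff $r\cup s\le r\cup s'$ for some $r\in g$. The map $r\cup s\mapsto(r,\check s)$ is a dense embedding that is order-preserving in both directions.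

*Proof.* The relation on tails is transitive, because $r\cup s\le r\cup s'$ persists when $r$ is strengthened. The range of the map is dense, since a name for a tail can be decided by strengthening $r$.

If $r\cup s\le r'\cup s'$, then $r\le r'$ and $r\cup s\le r\cup s'$, so $r\Vdash\check s\le\check s'$.

Conversely, let $r\le r'$ and $r\Vdash\check s\le\check s'$. Then $\mathrm{supp}(s')\subseteq\mathrm{supp}(s)$. Let $\eta\in\mathrm{supp}(s')$, and let $G_\eta\ni(r\cup s)\upharpoonright\eta$ be generic for $L_\eta$ with induced $g\ni r$. Some $r''\in g$ has $r''\cup s\le r''\cup s'$. By (ii), $(r''\cup s)\upharpoonright\eta\in G_\eta$, and this condition forces $s(\eta)\le s'(\eta)$. So $(r\cup s)\upharpoonright\eta\Vdash s(\eta)\le s'(\eta)$. Hence $r\cup s\le r\cup s'\le r'\cup s'$. $\square$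

**Step 4: tails without early activity are highly closed.** This is the engine of all later closure claims.

**Lemma 7 (Tail Lemma).** Let $\gamma\le\rho$. If $\rho$ is regular uncountable, $|L_\gamma|<\rho$, and there is no active ordinal in $[\gamma,\rho)$, then $\Vdash_{L_\gamma}$ "$\dot L_{\gamma,\delta}$ is $\rho$-directed closed".

*Proof.* As $|L_\gamma|<\rho$, $\rho$ remains a regular cardinal. So let $r_0\Vdash$ "$\{\dot s_\xi:\xi<\tau\}$ is directed", with $\tau<\rho$. In $V$ let $X$ be the set of all $s$ which some $r\le r_0$ forces to equal some $\dot s_\xi$. Each pair $(r,\xi)$ contributes at most one $s$, so $|X|<\rho$. Let $S=\bigcup_{s\in X}\mathrm{supp}(s)\subseteq[\rho,\delta)$. For inaccessible $\delta'\le\delta$: if $\delta'\le\rho$ then $S\cap\delta'=\emptyset$; if $\delta'>\rho$ then $S\cap\delta'$ is a union of fewer than $\rho<\delta'$ bounded subsets of the regular $\delta'$, hence bounded. So $S$ is an allowed support.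

By recursion on $\eta\in S$ let $s^*(\eta)$ be an $L_\eta$-name for a lower bound in $\dot Q_\eta$ of the set of the $\dot s_\xi(\eta)$, over those $\xi<\tau$ with $\eta\in\mathrm{supp}(\dot s_\xi)$, if $r_0$ is in the induced generic and this set is directed, and for $1$ otherwise. This is possible because $\dot Q_\eta$ is $\eta$-directed closed and $\eta\ge\rho>\tau$.

We claim, by induction on $\eta\le\delta$: whenever $r\le r_0$ forces $\dot s_\xi=s$, we have
$$r\cup s^*\upharpoonright\eta\ \le\ r\cup s\upharpoonright\eta.\tag{2}$$
The supports are right since $\mathrm{supp}(s)\subseteq S$. Limit steps are immediate. For the step at $\eta\in\mathrm{supp}(s)$ we must show $r\cup s^*\upharpoonright\eta\Vdash s^*(\eta)\le s(\eta)$. Let $G_\eta\ni r\cup s^*\upharpoonright\eta$ be generic for $L_\eta$, with induced $g\subseteq L_\gamma$, and let $s_\zeta=\dot s_\zeta^g$ for $\zeta<\tau$. For each $\zeta$ some $r'\in g$, $r'\le r$, forces $\dot s_\zeta=s_\zeta$. By (ii), $r'\cup s^*\upharpoonright\eta\in G_\eta$, so by the induction hypothesis $r'\cup s_\zeta\upharpoonright\eta\in G_\eta$.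

Now let $\zeta,\zeta'<\tau$. By directedness there is $\zeta''$ with $s_{\zeta''}\le s_\zeta,s_{\zeta'}$ in $L_{\gamma,\delta}$, witnessed by one $r''\in g$. By the previous paragraph and (ii), $r''\cup s_{\zeta''}\upharpoonright\eta\in G_\eta$, and it forces $s_{\zeta''}(\eta)\le s_\zeta(\eta),s_{\zeta'}(\eta)$, for those coordinates that are defined. Hence the set of values at $\eta$ is directed in $Q_\eta$, and $s^*(\eta)$ is a lower bound of it. Since $s=s_\xi$, we get $s^*(\eta)\le s(\eta)$. At $\eta\notin\mathrm{supp}(s)$ nothing has to be shown.

For $\eta=\delta$, (2) says that every $r\le r_0$ which decides $\dot s_\xi$ forces $s^*\le\dot s_\xi$. So $r_0\Vdash s^*\le\dot s_\xi$ for all $\xi$. $\square$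

## 7. Columns and the model $N$

**Step 5: define the model.** Each column carries its own preparation and one collapse.

**Definition (types and columns).** A type is a pair $t=(i,\beta)$ with $0\le i<n$ and $\kappa_i\le\beta<\kappa_{i+1}$; $\mathcal T$ is the set of types. The column forcing is
$$C_t=L_{\kappa_i}*\dot{\mathrm{Col}}(\kappa_i,\beta)\ (i\ge1),\qquad C_{(0,\beta)}=\mathrm{Col}(\omega,\beta),$$
where $\mathrm{Col}(\kappa_i,\beta)$ is computed in the extension by $L_{\kappa_i}$.

For example, for $n=2$ the types are $(0,\beta)$ with $\omega\le\beta<\kappa_1$, whose columns make $\beta$ countable, and $(1,\beta)$ with $\kappa_1\le\beta<\kappa_2$. For $n=1$ we get the model of Section 4. We have $C_t\in V_{\kappa_{i+1}}$, $C_t$ is atomless because of the collapse, and by Lemma 5 it adds a surjection $\kappa_i\to\beta$.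

Let $N$ be the column model of the family $\langle C_t:t\in\mathcal T\rangle$, with $G$, $G_\zeta$, $G_a$, $\mathcal X$ as in Section 2. Then Lemma 3 applies to $N$.

## 8. The image of a column under a supercompactness embedding

For the rest of Sections 8 to 11 fix $k\ge1$ and write $\kappa=\kappa_k$.

**Step 6: choose $\lambda$.** We choose $\lambda$ so that $2^\lambda=\lambda^+$ and $\lambda^{<\kappa}=\lambda$; this will make it possible to build generics by counting dense sets.

Fix an ordinal $\eta\ge\kappa^*+\omega$ and let $\lambda=\beth_{\eta+\kappa}$. Then $\lambda$ is a strong limit with $\mathrm{cf}(\lambda)=\kappa<\lambda$, and $\lambda>\beth_{\kappa^*+\omega}=|V_{\kappa^*+\omega}|$. Every function from an ordinal $\delta<\kappa$ to $\lambda$ is bounded, so $\lambda^{<\kappa}=\lambda$ because $\lambda$ is a strong limit. By Solovay's theorem $2^\lambda=\lambda^+$.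

**Step 7: rewrite the columns as $L_\kappa$ followed by a $\kappa$-directed closed poset.** Only such a second factor may enter the lottery at stage $\kappa$.

Let $\mathcal T_k=\{(i,\beta)\in\mathcal T:i\ge k\}$. It has size at most $\kappa^*\le\lambda$. For finite $n$ and $k=n$ it is empty; then what follows about $\mathcal T_k$ is vacuous, and we are in the situation of Section 4. For $t=(i,\beta)\in\mathcal T_k$ let $\dot Q_t\in V_{\kappa_{i+1}}$ be the $L_\kappa$-name for $\dot L_{\kappa,\kappa_i}*\dot{\mathrm{Col}}(\kappa_i,\beta)$; if $i=k$, this is just $\dot{\mathrm{Col}}(\kappa,\beta)$. Let $B_t$ be the set of names for elements of $\dot Q_t$, so $B_t\in V_{\kappa_{i+1}}$, and let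
$$\bar C_t=L_\kappa*\dot Q_t,\quad\text{with conditions }(p,b)\in L_\kappa\times B_t.$$
There is in $V$ a dense embedding of $C_t$ into $\bar C_t$: by Lemma 6, $L_{\kappa_i}$ embeds densely into $L_\kappa*\dot L_{\kappa,\kappa_i}$, the names for elements of the collapse are translated along this embedding, and iterations are associative. For $t\notin\mathcal T_k$ put $\bar C_t=C_t\in V_\kappa$ with the identity embedding. Fix these embeddings. For $\zeta$ of type $t$ let $\bar G_\zeta$ be the generic filter on $\bar C_t$ generated by the image of $G_\zeta$. The correspondence $G_\zeta\leftrightarrow\bar G_\zeta$ is a bijection given by an object of $V$, so $V[\bar G_a]=V[G_a]$, where $\bar G_a=\prod_{\zeta\in a}\bar G_\zeta$. Each $\bar C_t$ is atomless and $|\bar C_t|\le\lambda$.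

**Lemma 8.** For $t\in\mathcal T_k$, $\dot Q_t$ is forced by $L_\kappa$ to be $\kappa$-directed closed.

*Proof.* Let $t=(i,\beta)$. For $i>k$ apply Lemma 7 with $\gamma=\kappa$, $\rho=\kappa^+$, $\delta=\kappa_i$. We have $|L_\kappa|\le\kappa$, and the only inaccessible in $[\kappa,\kappa^+)$ is $\kappa$, which is not active as $f(\kappa)=\emptyset$. So $\dot L_{\kappa,\kappa_i}$ is $\kappa^+$-directed closed. By Lemma 5, $\kappa_i$ is regular after $L_{\kappa_i}$, so $\mathrm{Col}(\kappa_i,\beta)$ is $\kappa_i$-directed closed there. Now use Fact (Iter). For $i=k$ only the last part is needed. $\square$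

**Step 8: choose $j$ so that stage $\kappa$ of $j(L_\kappa)$ offers all the $\dot Q_t$.** Let $F_k=\{\dot Q_t:t\in\mathcal T_k\}\subseteq V_{\kappa^*}$. Since $|\mathrm{TC}((F_k,\lambda))|\le\lambda$, Laver's theorem and (1) give a fine normal $\kappa$-complete $U$ on $P_\kappa(\lambda)$ with embedding $j=j_U:V\to M$ such that
$$j(f\upharpoonright\kappa)(\kappa)=(F_k,\lambda).\tag{3}$$
We have $\mathrm{crit}(j)=\kappa$, $j(\kappa)>\lambda$ and $M^\lambda\subseteq M$. Hence $j''\lambda\in M$ and $(\lambda^+)^M=\lambda^+$. Also $V_{\kappa^*+\omega}\subseteq M$, because its elements have transitive closures of size $<\lambda$. The elements of $j(\lambda)$ are represented by functions from $P_\kappa(\lambda)$ to $\lambda$, so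
$$|j(\lambda)|^V\le\lambda^{\lambda^{<\kappa}}=\lambda^\lambda=2^\lambda=\lambda^+.\tag{4}$$

**Lemma 9.** Let $t\in\mathcal T_k$.

1. $j(L_\kappa)=L^M_{j(\kappa)}$ is the iteration defined in $M$ from $j(f\upharpoonright\kappa)$; it agrees with $L$ up to and including $L_\kappa$, and $j(p)=p$ for $p\in L_\kappa$.
2. In $M$, $\kappa$ is active, with lottery over $F_k$.
3. Let $c_t\in L^M_{\kappa+1}$ be the condition with support $\{\kappa\}$ choosing $(\dot Q_t,1)$. In $M$, $j(L_\kappa)$ below $c_t$ is equivalent to $\bar C_t*\dot T_t$, where $\dot T_t$ is the $\bar C_t$-name for $L^M_{\kappa+1,j(\kappa)}$.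
4. $\dot T_t$ is forced over $M$ to be $\lambda^+$-directed closed.

*Proof.* (1) The first statement is elementarity. Since $f\upharpoonright\kappa$ has values in $V_\kappa$, $j(f\upharpoonright\kappa)\upharpoonright\kappa=f\upharpoonright\kappa$. As $V_\kappa\subseteq M$ and the recursion below the inaccessible $\kappa$ takes place in $V_\kappa$ (Lemma 4), it has the same result in $M$ and $V$. Finally $L_\kappa\subseteq V_\kappa$ consists of conditions with bounded support in both models, and $j$ is the identity on $V_\kappa$.

(2) $\kappa$ is inaccessible in $M$, (3) holds with $\lambda\ge\kappa$, and for earlier active $\alpha'$ the ordinal $\mu'$ is $<\kappa$ since $f(\alpha')\in V_\kappa$. The $\dot Q_t$ are forced over $M$ to be $\kappa$-directed closed. Otherwise some $p\in L_\kappa$ forces the contrary over $M$; take a $V$-generic $g\ni p$. A directed subset of $Q_t$ of size $<\kappa$ in $M[g]$ is one in $V[g]$ and has by Lemma 8 a lower bound in $Q_t$, and this bound is in $M[g]$, a contradiction.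

(3) By (Abs) and $V_{\kappa^*}\subseteq M$, $B_t$ is also the set of names for elements of $\dot Q_t$ in the sense of $M$. Consider $(p,b)\mapsto p\cup\{(\kappa,(\dot Q_t,b))\}$ from $\bar C_t$ into $L^M_{\kappa+1}$ below $c_t$. It preserves order in both directions. If $q\le c_t$, then $q\upharpoonright\kappa$ forces $q(\kappa)$ to be of the form $(\dot Q_t,b)$, for some $b\in B_t$, so $q$ is equivalent to the image of $(q\upharpoonright\kappa,b)$. So this is a dense embedding, and Lemma 6 in $M$ with $\gamma=\kappa+1$, $\delta=j(\kappa)$ gives the claim.

(4) In $M$ every active ordinal above $\kappa$ is an inaccessible larger than the $\mu$ of stage $\kappa$, which is $\lambda$; hence it is $>\lambda^+$. Moreover $L^M_{\kappa+1}\subseteq V_{\kappa^*+\omega}$, so its size is at most $\lambda$, also in $M$ as $M^\lambda\subseteq M$. So Lemma 7 in $M$ applies with $\gamma=\kappa+1$, $\rho=\lambda^+$. $\square$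

**Step 9: a master condition.** We isolate the poset $\dot R_t$ that remains to be forced over a column in order to lift $j$ through it.

Let $t\in\mathcal T_k$, let $g*h$ be $M$-generic for $\bar C_t$ and $G_T$ be $M[g*h]$-generic for $T_t$. By Lemma 9 these generate an $M$-generic filter $\tilde g$ on $j(L_\kappa)$ with $g\subseteq\tilde g$. As $|B_t|\le\lambda$, $j\upharpoonright B_t\in M$. So in $M[\tilde g]$ we have the set
$$\{j(b)^{\tilde g}:b\in B_t,\ b^g\in h\}\subseteq j(\dot Q_t)^{\tilde g}$$
of size $\le\lambda<j(\kappa)$. It is directed. If $b^g,b'^g\in h$, take $b''\in B_t$ with $b''^g\in h$ and $p\in g$ with $p\Vdash b''\le b,b'$ over $M$, hence over $V$ by (Abs). Applying $j$, $j(p)=p$ forces $j(b'')\le j(b),j(b')$ in $j(\dot Q_t)$ over $M$, and $p\in\tilde g$. By Lemma 8 and elementarity $j(\dot Q_t)^{\tilde g}$ is $j(\kappa)$-directed closed in $M[\tilde g]$, so the set has a lower bound. Let $\dot m_t\in M$ be a $\bar C_t*\dot T_t$-name for one, and put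
$$\dot R_t=\dot T_t*\big(j(\dot Q_t)\upharpoonright\dot m_t\big)\in M,$$
where $j(\dot Q_t)\upharpoonright\dot m_t$ is the set of conditions $\le\dot m_t$.

**Lemma 10.** The $\bar C_t$-name $\dot R_t$ is forced over $M$ to be $\lambda^+$-closed, and $\bar C_t*\dot R_t$ is equivalent to $j(\bar C_t)$ below a condition. If $H$ is $M$-generic for $\bar C_t$ and $K$ is $M[H]$-generic for $\dot R_t^H$, then $H*K$ generates an $M$-generic filter on $j(\bar C_t)$ containing $j''H$.

*Proof.* $\dot T_t$ is $\lambda^+$-closed by Lemma 9(4). The second factor is closed under lower bounds of descending sequences of length $<j(\kappa)$, and $j(\kappa)>\lambda^+$ because $j(\kappa)>\lambda$ is inaccessible in $M$. So $\dot R_t$ is $\lambda^+$-closed by Fact (Iter). Since $j(\bar C_t)=j(L_\kappa)*j(\dot Q_t)$, Lemma 9(3) gives the equivalence. For the last claim let $H=g*h$ and $(p,b)\in H$. Then $j(p,b)=(p,j(b))$, $p\in g\subseteq\tilde g$, and $j(b)^{\tilde g}\ge m_t$. So $j(p,b)$ is in the generated filter. $\square$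

## 9. One generic filter on terms

**Step 10: build $K^*$ in $V$.** Over one column, $K$ might be chosen at will. We need a choice that is uniform in all columns, so we work with names.

For $t\in\mathcal T_k$ let $R_t^*\in M$ be the term forcing of $\dot R_t$ over $\bar C_t$, as computed in $M$. It is $\lambda^+$-closed in $M$: a descending sequence of length $<\lambda^+$ of names is forced to be descending in $\dot R_t$, so some name is forced to be a lower bound. Let
$$\mathcal R=\prod_{t\in\mathcal T_k}R_t^*\quad\text{with full support and the coordinatewise order.}$$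
Since $|\mathcal T_k|\le\lambda$ and $M^\lambda\subseteq M$, the sequence $\langle R_t^*:t\in\mathcal T_k\rangle$ is in $M$, and $\mathcal R$ is the same in $M$ and in $V$. It is $\lambda^+$-closed in $M$, and hence in $V$, because every sequence of length $<\lambda^+$ of elements of $M$ is in $M$.

**Lemma 11.** There is $K^*\in V$, an $M$-generic filter on $\mathcal R$.

*Proof.* For $t=(i,\beta)\in\mathcal T_k$, both $\bar C_t$ and $j(\bar C_t)$ are in $V^M_{j(\kappa_{i+1})}$, and $j(\kappa_{i+1})$ is inaccessible in $M$. So $\dot R_t$, which is built from these and from tails in $j(L_\kappa)$, may be chosen in $V^M_{j(\kappa_{i+1})}$, and $R_t^*\in V^M_{j(\kappa_{i+1})}$. An element of $\mathcal R$ is a function from $\mathcal T_k$ into $V^M_{j(\kappa^*)}$, so $P(\mathcal R)^M\in V^M_{j(\kappa^*)+\omega}$. As $|V_{\kappa^*+\omega}|<\lambda$, elementarity gives $|P(\mathcal R)^M|^M<j(\lambda)$. By (4), $M$ has at most $\lambda^+$ dense subsets of $\mathcal R$, counted in $V$. As $\mathcal R$ is $\lambda^+$-closed in $V$, we can build in $V$ a descending sequence of length $\lambda^+$ meeting them all. It generates $K^*$.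 $\square$

Fix $K^*$. For $t\in\mathcal T_k$ and $H$ generic for $\bar C_t$ let $K_t[H]$ be the filter on $\dot R_t^H$ generated by $\{r_t^H:r\in K^*\}$. These elements are directed because $K^*$ is.

## 10. Mutual genericity and coherent lifts

**Step 11: the single $K^*$ serves finitely many columns at once.** This is the key step. The point is to make conditions in columns of the same type incompatible; then one name can take independent values in them.

**Lemma 12.** Let $t_1,\dots,t_m\in\mathcal T$ (repetitions allowed), $J=\{l:t_l\in\mathcal T_k\}$, $\mathbb C=\prod_l\bar C_{t_l}$, and let $\vec H=H_1\times\dots\times H_m$ be $V$-generic for $\mathbb C$. Then $\prod_{l\in J}K_{t_l}[H_l]$ is $M[\vec H]$-generic for $\prod_{l\in J}\dot R_{t_l}^{H_l}$.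

*Proof.* It is a filter. Let $\dot D\in M$ be a $\mathbb C$-name forced to be a dense open subset of $\prod_{l\in J}\dot R_{t_l}^{\dot H_l}$. Let $\mathcal D\in M$ be the set of those $r\in\mathcal R$ for which
$$\{p\in\mathbb C:p\Vdash\langle r_{t_l}^{\dot H_l}:l\in J\rangle\in\dot D\}\quad\text{is predense in }\mathbb C,$$
with forcing over $M$. It suffices to show that $\mathcal D$ is dense in $\mathcal R$. For then some $r\in K^*$ lies in $\mathcal D$, and $\vec H$ meets the displayed downward closed predense set, so $\langle r_{t_l}^{H_l}\rangle_{l\in J}$ is in $\dot D^{\vec H}$ and in $\prod_{l\in J}K_{t_l}[H_l]$.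

Work in $M$. Given $r^0\in\mathcal R$, we build a descending sequence of $r^\nu\in\mathcal R$ and an antichain of $p^\nu\in\mathbb C$. At stage $\nu$, if $\{p^{\nu'}:\nu'<\nu\}$ is a maximal antichain, stop. Otherwise take $p\in\mathbb C$ incompatible with all $p^{\nu'}$. Strengthening $p$, we may assume
$$p_l\perp p_{l'}\quad\text{whenever }l\ne l'\text{ are in }J\text{ and }t_l=t_{l'}.\tag{5}$$
For one pair, take incompatible $u,v\le p_l$, using that $\bar C_{t_l}$ is atomless. If $p_{l'}\perp u$, replace $p_l$ by $u$. Otherwise replace $p_{l'}$ by some $w\le p_{l'},u$ and $p_l$ by $v$. Incompatibilities already obtained persist, so finitely many steps suffice.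

It is forced that there is $\langle x_l\rangle_{l\in J}\in\dot D$ below $\langle(r^\nu_{t_l})^{\dot H_l}\rangle_{l\in J}$, and each $x_l\in\dot R_{t_l}^{\dot H_l}$ is given by a $\bar C_{t_l}$-name. So there are $p^\nu\le p$ and names $\rho_l\in R^*_{t_l}$ with
$$p^\nu\Vdash\langle\rho_l^{\dot H_l}\rangle_{l\in J}\in\dot D,\qquad p^\nu\Vdash\rho_l^{\dot H_l}\le(r^\nu_{t_l})^{\dot H_l}\ (l\in J).$$
The last statement depends only on $\dot H_l$, and any generic for $\bar C_{t_l}$ containing $p^\nu_l$ is the $l$-th factor of a generic for $\mathbb C$ containing $p^\nu$. So $p^\nu_l\Vdash_{\bar C_{t_l}}\rho_l\le r^\nu_{t_l}$.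

For each type $t\in\mathcal T_k$ the conditions $p_l^\nu$ with $l\in J$, $t_l=t$, are pairwise incompatible in $\bar C_t$, by (5). So there is a name $r_t^{\nu+1}\in R_t^*$ which is forced to equal $\rho_l$ if $p_l^\nu$ is in the generic filter, for such $l$, and to equal $r_t^\nu$ if none of these $p_l^\nu$ is in it. Then $r^{\nu+1}\le r^\nu$ and
$$p^\nu\Vdash\langle(r^{\nu+1}_{t_l})^{\dot H_l}\rangle_{l\in J}\in\dot D.$$
At limits let $r^\nu$ be a lower bound of the earlier $r^{\nu'}$.

Since $|\mathbb C|\le\lambda$, the construction stops at some stage $\nu<\lambda^+$, and until then the closure of $\mathcal R$ carries it along. Let $r=r^\nu\le r^0$. By openness of $\dot D$ every $p^{\nu'}$ with $\nu'<\nu$ forces $\langle r_{t_l}^{\dot H_l}\rangle_{l\in J}\in\dot D$, and these conditions form a maximal antichain. So $r\in\mathcal D$. $\square$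

**Step 12: lift $j$ to every $V[G_a]$, coherently.** Let $a\subseteq\mathcal T\times\omega$ be finite, with a fixed enumeration $\zeta_1,\dots,\zeta_m$, $\zeta_l$ of type $t_l$, and $J$ as in Lemma 12. Let $\hat G_a$ be the product of

- the filters $\bar G_{\zeta_l}$ for $t_l\notin\mathcal T_k$, where $j(\bar C_{t_l})=\bar C_{t_l}\in V_\kappa$ and $j$ is the identity on it;
- the filters on $j(\bar C_{t_l})$ generated by $\bar G_{\zeta_l}*K_{t_l}[\bar G_{\zeta_l}]$, for $t_l\in\mathcal T_k$.

**Lemma 13.** $\hat G_a$ is $M$-generic for $j(\prod_l\bar C_{t_l})$ and contains $j''\bar G_a$. So $j$ lifts to an elementary embedding with critical point $\kappa$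
$$j_a:V[G_a]\to M[\hat G_a],\qquad j_a(\sigma^{\bar G_a})=j(\sigma)^{\hat G_a},$$
and $a\subseteq b$ implies $j_a\subseteq j_b$.

*Proof.* Consider the map
$$\prod_{l\notin J}\bar C_{t_l}\times\prod_{l\in J}(\bar C_{t_l}*\dot R_{t_l})\ \longrightarrow\ \Big(\prod_l\bar C_{t_l}\Big)*\Big(\prod_{l\in J}\dot R_{t_l}\Big)$$
that collects the first coordinates $p_l$ and the names $\rho_l$. It preserves order in both directions, as $p_l\Vdash\rho_l\le\rho_l'$ depends only on the $l$-th factor. Its range is dense, since after strengthening the first coordinate a name for an element of $\dot R_{t_l}^{\dot H_l}$ may be replaced by a $\bar C_{t_l}$-name. The filter $\bar G_a$ is $V$-generic for $\prod_l\bar C_{t_l}$, so by Lemma 12 the right-hand poset has the $M$-generic filter given by $\bar G_a$ and $\prod_{l\in J}K_{t_l}[\bar G_{\zeta_l}]$. Its preimage is the product of the filters $\bar G_{\zeta_l}$ ($l\notin J$) and $\bar G_{\zeta_l}*K_{t_l}[\bar G_{\zeta_l}]$ ($l\in J$), which is therefore $M$-generic. By Lemma 10, $\hat G_a$ is $M$-generic for $\prod_lj(\bar C_{t_l})=j(\prod_l\bar C_{t_l})$ and contains $j''\bar G_a$. The standard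 lifting criterion gives $j_a$; on ordinals it agrees with $j$.

Each factor of $\hat G_a$ depends only on its own column and on $K^*$. So for $a\subseteq b$ the filter $\hat G_b$ restricts to $\hat G_a$. A name for the columns in $a$ is also a name for the columns in $b$, with the same evaluation, and likewise for its image. Hence $j_a\subseteq j_b$. $\square$

**Step 13: identify the cardinals of $N$.** Here we let $k$ vary; for each $k$ take any $\lambda$ as in Step 6 and the resulting lifts.

**Lemma 14.** In $N$, each $\kappa_k$ is a cardinal and every ordinal in $[\kappa_i,\kappa_{i+1})$ ($i<n$) has cardinality $\kappa_i$. Hence $\kappa_k=\omega_k$ in $N$ for all $1\le k\le n$, $k<\omega$.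

*Proof.* Suppose that $N$ has a surjection $e:\delta\to\kappa_k$ with $\delta<\kappa_k$. By Lemma 3, $e\in V[G_a]$ for some finite $a$. Then $j_a(e):\delta\to j(\kappa_k)$ is onto. But for all $\xi<\delta$, $j_a(e)(\xi)=j_a(e(\xi))=e(\xi)<\kappa_k<j(\kappa_k)$, a contradiction. For $\kappa_i\le\beta<\kappa_{i+1}$, a column of type $(i,\beta)$ is in $N$ and gives a surjection $\kappa_i\to\beta$. Starting from $\kappa_0=\omega$, induction on $k$ gives $\kappa_k=\omega_k$. $\square$

## 11. The ultrafilters in $N$

**Step 14: define $W$ and show that it belongs to $N$.** Keep $k,\kappa,\lambda,j,K^*$ fixed, and let $S=P_\kappa(\lambda)^V$. For $X\in N$ with $X\subseteq P_\kappa(\lambda)^N$, Lemma 3 gives a finite $a$ with $X\cap S\in V[G_a]$. Define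
$$X\in W\iff j''\lambda\in j_a(X\cap S).\tag{6}$$
This does not depend on $a$: for two choices $a,a'$, both $j_a$ and $j_{a'}$ are contained in $j_{a\cup a'}$. Note that $j''\lambda\in j(S)$, since $j''\lambda\in M$ has size $\lambda<j(\kappa)$ there.

**Lemma 15.** $W\in N$.

*Proof.* In $V$ let $Z$ be the set of all $(\vec t,\sigma,p,r)$ such that

- $\vec t=\langle t_1,\dots,t_m\rangle$ is a finite sequence of types, and $\sigma$ is a nice $\prod_l\bar C_{t_l}$-name for a subset of $S$;
- $p\in\prod_l\bar C_{t_l}$ and $r\in K^*$;
- the condition with coordinates $(p_l,r_{t_l})\in\bar C_{t_l}*\dot R_{t_l}$ (for $t_l\in\mathcal T_k$) and $p_l\in\bar C_{t_l}$ (for $t_l\notin\mathcal T_k$) forces over $M$ that $j''\lambda$ is in the evaluation of $j(\sigma)$ by the induced generic filter on $j(\prod_l\bar C_{t_l})$.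

We claim: $X\in W$ iff there are $(\vec t,\sigma,p,r)\in Z$ and $H_l\in\mathcal X(t_l)$, with $H_l\ne H_{l'}$ if $l\ne l'$ and $t_l=t_{l'}$, such that for the induced filters $\bar H_l$ on $\bar C_{t_l}$ we have $p_l\in\bar H_l$ for all $l$ and $X\cap S=\sigma^{\bar H_1\times\dots\times\bar H_m}$.

($\Leftarrow$) The $H_l$ are $G_{\zeta_l}$ for distinct indices $\zeta_l$ of type $t_l$. Let $a=\{\zeta_1,\dots,\zeta_m\}$. The condition given by $p,r$ belongs to the generic filter, since $r_{t_l}^{\bar G_{\zeta_l}}\in K_{t_l}[\bar G_{\zeta_l}]$ for $t_l\in\mathcal T_k$. So $j''\lambda\in j(\sigma)^{\hat G_a}=j_a(X\cap S)$.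

($\Rightarrow$) Let $X\cap S=\sigma^{\bar G_a}$ with $\sigma$ nice, $a=\{\zeta_1,\dots,\zeta_m\}$, $\zeta_l$ of type $t_l$, and $J=\{l:t_l\in\mathcal T_k\}$. By the truth lemma some condition in the generic filter, with coordinates $(q_l,\rho_l)$ for $l\in J$ and $q_l$ for $l\notin J$, forces that $j''\lambda$ is in the evaluation of $j(\sigma)$. For $l\in J$ we have $\rho_l^{\bar G_{\zeta_l}}\in K_{t_l}[\bar G_{\zeta_l}]$. As $K^*$ is directed, there is a single $r\in K^*$ with $r_{t_l}^{\bar G_{\zeta_l}}\le\rho_l^{\bar G_{\zeta_l}}$ for all $l\in J$. Choose $p_l\in\bar G_{\zeta_l}$, $p_l\le q_l$, forcing $r_{t_l}\le\rho_l$ if $l\in J$. The condition given by $p,r$ is below the previous one, so $(\vec t,\sigma,p,r)\in Z$, and the $H_l=G_{\zeta_l}$ are as required.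

The claim defines $W$ inside $N$ from $Z$, $\mathcal X$, $S$ and the dense embeddings $C_t\to\bar C_t$. All of these are in $N$. $\square$

**Step 15: verify that $W$ witnesses supercompactness at $\lambda$.** From here on only (6) and the coherence of the lifts are used.

**Lemma 16.** In $N$, $W$ is a $\kappa$-complete fine normal ultrafilter on $P_\kappa(\lambda)$.

*Proof.* *Ultrafilter.* Finitely many sets can be treated with one $j_a$, as $j_a\subseteq j_b$ for $a\subseteq b$. Closure under supersets and finite intersections, and $\emptyset\notin W$, are immediate from elementarity. The complement of $X$ meets $S$ in $S\setminus(X\cap S)$, whose image is $j(S)\setminus j_a(X\cap S)$. Since $j''\lambda\in j(S)$, exactly one of $X$ and its complement is in $W$. Also $S\in W$.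

*Fine.* For $\alpha<\lambda$, $j(\alpha)\in j''\lambda$, so $j''\lambda\in j(\{x\in S:\alpha\in x\})$.

*$\kappa$-complete.* Let $\langle X_\xi:\xi<\delta\rangle\in N$, $\delta<\kappa$, $X_\xi\in W$. The sequence $\langle X_\xi\cap S\rangle_{\xi<\delta}$ is coded by a subset of $\delta\times S\in V$, so by Lemma 3 it lies in some $V[G_a]$. As $j_a$ fixes all $\xi\le\delta$,
$$j_a\Big(S\cap\bigcap_{\xi<\delta}X_\xi\Big)=j(S)\cap\bigcap_{\xi<\delta}j_a(X_\xi\cap S)\ni j''\lambda.$$

*Normal.* Let $h\in N$ with $h(x)\in x$ for $W$-almost all $x$. Since $S\in W$, the set $A=\{x\in S:h(x)\in x\}$ is in $W$. Let $h'=h\upharpoonright A\subseteq S\times\lambda$. By Lemma 3, $h'\in V[G_a]$ for some finite $a$, and then $A\in V[G_a]$. As $j''\lambda\in j_a(A)$, we get $j_a(h')(j''\lambda)\in j''\lambda$, say $j_a(h')(j''\lambda)=j(\alpha)$. Hence $j''\lambda\in j_a(\{x\in A:h'(x)=\alpha\})$, that is, $\{x\in A:h(x)=\alpha\}\in W$. $\square$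

**Step 16: pass to all $\lambda'$ and finish.** Lemma 16 covers only special $\lambda$, so we project.

*Proof of Theorem A.* Let $1\le k\le n$, $k<\omega$. By Lemma 16, in $N$ there is a $\kappa_k$-complete fine normal ultrafilter $W$ on $P_{\kappa_k}(\lambda)$ for every $\lambda$ of the form $\beth^V_{\eta+\kappa_k}$ with $\eta\ge\kappa^*+\omega$, hence for unboundedly many $\lambda$. Let $\kappa_k\le\lambda'<\lambda$ for such a $\lambda$, and put
$$W'=\{Y\subseteq P_{\kappa_k}(\lambda'):\{x:x\cap\lambda'\in Y\}\in W\}.$$
If $x\in P_{\kappa_k}(\lambda)$ then $x\cap\lambda'\in P_{\kappa_k}(\lambda')$. So $W'$ is an ultrafilter on $P_{\kappa_k}(\lambda')$, and $\kappa_k$-completeness and fineness are clear. For normality suppose $h(y)\in y$ for $W'$-almost all $y$. Then $h(x\cap\lambda')\in x$ for $W$-almost all $x$. So $x\mapsto h(x\cap\lambda')$ has a constant value $\alpha$ on a set in $W$, and $\{y:h(y)=\alpha\}\in W'$. Hence $\kappa_k$ is supercompact in $N$. By Lemma 14, $\kappa_k=\omega_k$ in $N$. Therefore $N\models$ ZF + "$\omega_k$ is supercompact for all $1\le k\le n$, $k<\omega$". This proves Theorem A, and with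 it the Corollary. $\blacksquare$
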